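\title{The derived length of a nilpotent group generated by its small conjugacy classes}

\begin{abstract}
Let $1=n_1<\dots<n_r$ be the $r$ smallest conjugacy class sizes of a nilpotent group $G$, assumed finite, and let $M$ be the subgroup generated by the elements whose class has at most $n_r$ elements. We prove that $M$ has derived length at most $2r-2$ for $r\ge2$. In particular, a finite $p$-group generated by its classes of the $r$ smallest sizes has derived length bounded in terms of $r$ alone. The proof is elementary and self-contained: inside a maximal abelian normal subgroup we construct a sequence of commutators with strictly decreasing class sizes, and each step of this descent costs two terms of the derived series of $M$.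
\end{abstract}

\section{Introduction}\label{sec:intro}

The conjugacy class $\operatorname{cl}(g)$ of an element $g$ of a group $G$ has $|G:C_G(g)|$ elements, so its size measures how far $g$ is from being central. List the distinct finite class sizes of $G$ as $1=n_1<n_2<\cdots$, and when $n_r$ exists put
\[
M_r(G)=\langle\, g\in G : |\operatorname{cl}(g)|\le n_r\,\rangle .
\]
For a finite group with $t$ distinct class sizes these normal subgroups form a chain
\[
Z(G)=M_1(G)\le M_2(G)\le\dots\le M_t(G)=G ,
\]
and one may ask how fast noncommutativity can grow along it.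

Only the position $r$ in the list is prescribed, not the number $n_r$. Already $n_2$ can be any power $q$ of a prime $p$. In the group $UT_3(\mathbb F_q)$ of upper unitriangular $3\times3$ matrices, with $e_{ab}$ the matrix units, the commutator of $g=1+\alpha e_{12}+\beta e_{23}+\gamma e_{13}$ and $h=1+\alpha' e_{12}+\beta' e_{23}+\gamma' e_{13}$ is $1+(\alpha\beta'-\alpha'\beta)e_{13}$. It takes $q$ values as $h$ varies unless $\alpha=\beta=0$, so the class sizes are $1$ and $q$.

For finite $p$-groups the second term of the chain is nevertheless close to abelian: by a theorem of Mann, $M_2(G)$ has nilpotency class at most $3$. The case $t=2$, where $M_2(G)=G$, is Ishikawa's theorem that a finite $p$-group whose noncentral classes all have the same size has class at most $3$. One might guess that the nilpotency class of $M_r(G)$ is bounded in terms of $r$. This fails at $r=3$.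

\begin{example}\label{ex:dihedral}
Let $G=\langle\rho,\sigma\rangle$ be the dihedral group of order $2^n$, $n\ge4$, with $\rho$ of order $2^{n-1}$, $\sigma^2=1$ and $\sigma^{-1}\rho\sigma=\rho^{-1}$. The class of $\rho^i$ is $\{\rho^i,\rho^{-i}\}$ and the class of $\sigma\rho^i$ is the coset $\sigma\rho^i\langle\rho^2\rangle$. So the class sizes are $1$, $2$, $2^{n-2}$, and $M_3(G)=G$. From $\rho^{-i}\sigma^{-1}\rho^i\sigma=\rho^{-2i}$ we see that the $k$th term of the lower central series is $\langle\rho^{2^{k-1}}\rangle$ for $k\ge2$, so $G$ has nilpotency class $n-1$. Its derived length is $2$.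
\end{example}

The derived length $\operatorname{dl}$ is therefore the invariant that one can still hope to bound. The following is posed as Conjecture~B in \cite{conjB}.

\medskip
\noindent\textbf{Conjecture.} \emph{There is a function $f\colon\mathbb N\to\mathbb N$ such that, for every prime $p$, every finite $p$-group $G$ and every $r$, if $G$ is generated by its conjugacy classes of the $r$ smallest sizes $n_1,\dots,n_r$, then $\operatorname{dl}(G)\le f(r)$.}
\medskip

We prove the conjecture in a stronger form. Write $H^{(k)}$ for the terms of the derived series of a group $H$, with $H^{(0)}=H$.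

\begin{theorem}\label{thm:main}
Let $G$ be a nilpotent group whose $r$ smallest class sizes $1=n_1<\dots<n_r$ exist and are finite, and let $M=M_r(G)$.
\begin{enumerate}
\item[(1)] $M$ is abelian if $r=1$, and $\operatorname{dl}(M)\le 2r-2$ if $r\ge2$.
\item[(2)] If $r=2$, then $M$ has nilpotency class at most $3$. If $r\ge3$, then $M^{(2r-5)}$ has class at most $5$ and $M^{(2r-4)}$ has class at most $2$.
\end{enumerate}
\end{theorem}

The theorem does not require $G=M_r(G)$ or $|G|<\infty$, and no prime enters the bound. The case $r=2$ of part (2) recovers Mann's theorem; the proof uses neither that theorem nor Ishikawa's. Since finite $p$-groups are nilpotent, part (1) with $G=M_r(G)$ gives the following.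

\begin{corollary}\label{cor:conj}
The conjecture holds with $f(1)=1$ and $f(r)=2r-2$ for $r\ge2$. In particular, a finite $p$-group with exactly $t\ge2$ class sizes has derived length at most $2t-2$.
\end{corollary}

The only source of information on class sizes in the proof is a counting lemma (Lemma~\ref{lem:count}): a nontrivial commutator $[g,b]$, with $b$ in a normal subgroup $B$ that centralizes $[g,b]$, has a smaller class than $g$. We apply it first with $B$ a maximal abelian normal subgroup $A$. This produces a generating set of $[A,M]$ whose elements have class sizes at most $n_{r-1}$, and it settles $r=2$ (Section~\ref{sec:count}). The descent then continues inside $A$, with $B$ taken from the derived series of $M$. Section~\ref{sec:three} finds the right choice of $B$ in the case $r=3$, and Section~\ref{sec:chain} iterates it. A descent through noncentral elements has only the $r-2$ sizes $n_{r-1},\dots,n_2$ available, and this limits the action of $M^{(2r-5)}$ on $A$. Section~\ref{sec:lower} shows that the bound is attained for $r\le2$ and that every valid $f$ is unbounded.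

\section{A self-centralizing abelian normal subgroup}\label{sec:module}

We write $x^y=y^{-1}xy$, $[x,y]=x^{-1}x^y=x^{-1}y^{-1}xy$ and $[x_1,\dots,x_m]=[[x_1,\dots,x_{m-1}],x_m]$. For subgroups $H,K$, let $[H,K]$ be the subgroup generated by all $[h,k]$; if $H$ and $K$ are normal in $G$, then $[H,K]$ is normal in $G$ and lies in $H\cap K$. The derived series and the lower central series are given by $H^{(k+1)}=[H^{(k)},H^{(k)}]$ and by $\gamma_1(H)=H$, $\gamma_{k+1}(H)=[\gamma_k(H),H]$. The derived length $\operatorname{dl}(H)$ is the least $k$ with $H^{(k)}=1$, and $H$ is nilpotent of class at most $c$ if $\gamma_{c+1}(H)=1$. We use the textbook inclusion $[\gamma_i(H),\gamma_j(H)]\le\gamma_{i+j}(H)$, and the fact that a nontrivial normal subgroup $N$ of a nilpotent group $G$ contains a nontrivial central element: the last nontrivial term of $N,[N,G],[[N,G],G],\dots$ is central.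

Throughout Sections \ref{sec:module}--\ref{sec:chain}, $G$ is nilpotent of class at most $c$, and $A$ is a maximal abelian normal subgroup of $G$. Such an $A$ exists by Zorn's lemma, since the union of a chain of abelian normal subgroups is abelian and normal.

\begin{lemma}\label{lem:self}
$C_G(A)=A$.
\end{lemma}

\begin{proof}
Otherwise $C_G(A)/A$ is a nontrivial normal subgroup of the nilpotent group $G/A$, so it contains a nontrivial element $zA\in Z(G/A)$. The subgroup $\langle A,z\rangle$ is abelian because $z$ centralizes $A$, and normal because its image in $G/A$ is central. It properly contains $A$, a contradiction.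
\end{proof}

So $G/A$ acts faithfully on $A$ by conjugation, and a subgroup of $G$ is controlled by its action on $A$. To compute with this action we write $A$ additively, as a right module over the group ring $\mathbb Z[G]$ with $ag=a^g$. Then
\[
[a,g]=a(g-1)\qquad(a\in A,\ g\in G),
\]
the identity element of $G$ is $0\in A$, and the submodules of $A$ are the subgroups of $A$ that are normal in $G$. The next lemma turns the vanishing of repeated commutators into a centralizing subgroup.

\begin{lemma}\label{lem:aug}
Let $H\le G$ and $n\ge1$.
\begin{enumerate}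
\item[(a)] If $a\in A$ satisfies $a(h_1-1)\cdots(h_n-1)=0$ for all $h_1,\dots,h_n\in H$, then $\gamma_n(H)$ centralizes $a$.
\item[(b)] If every $a\in A$ satisfies this, then $H$ has class at most $2n-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $I$ be the augmentation ideal of $\mathbb Z[H]$, the two-sided ideal that is additively spanned by the elements $h-1$. Its power $I^n$ is additively spanned by the products $(h_1-1)\cdots(h_n-1)$, so the hypothesis of (a) says that $aI^n=0$. The set $D_j=\{x\in H:x-1\in I^j\}$ is a subgroup, because $xy-1=(x-1)y+(y-1)$ and $x^{-1}-1=-x^{-1}(x-1)$. The identity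
\begin{equation}\label{eq:comm}
[x,y]-1=x^{-1}y^{-1}(xy-yx)=x^{-1}y^{-1}\bigl((x-1)(y-1)-(y-1)(x-1)\bigr)
\end{equation}
shows that $[x,y]\in D_{j+1}$ for $x\in D_j$ and $y\in H$. Since $D_1=H$, induction gives $\gamma_j(H)\le D_j$. Hence $a(x-1)\in aI^n=0$ for $x\in\gamma_n(H)$, which is (a).

In (b) we get $\gamma_n(H)\le C_G(A)=A$ from (a) and Lemma~\ref{lem:self}. Let $AI^j$ be the subgroup of $A$ generated by all $au$ with $a\in A$, $u\in I^j$, and let $AI^0=A$. If $\gamma_{n+j}(H)\le AI^j$, then the generators $[x,h]=x(h-1)$ of $\gamma_{n+j+1}(H)$ lie in $AI^{j+1}$. By induction $\gamma_{2n}(H)\le AI^n=0$.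
\end{proof}

Part (a) will be used with $n=2$, where it has a direct meaning: since $hh'-1=(h-1)+(h'-1)+(h-1)(h'-1)$, the map $h\mapsto a(h-1)$ is a homomorphism from $H$ to an abelian group, so it vanishes on $H'$.

\section{Commutators with smaller classes}\label{sec:count}

The following lemma holds in any group.

\begin{lemma}\label{lem:count}
Let $B$ be a normal subgroup of a group $G$, let $g\in G$ have a finite class, let $b\in B$ and $y=[g,b]$. If $y\ne1$ and $B$ centralizes $y$, then $|\operatorname{cl}(y)|<|\operatorname{cl}(g)|$.
\end{lemma}

\begin{proof}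
Let $D=C_G(g)$, and let $y^H$ denote the set of conjugates of $y$ under a subgroup $H$. We compare the two classes through the subgroup $BD$. The set
\[
X=\{[g,b']:b'\in B\}=\{g^{-1}g^{b'}:b'\in B\}
\]
contains $1$ and has $|B:C_B(g)|=|B:B\cap D|=|BD:D|$ elements, a finite number because $|G:D|$ is finite. For $d\in D$ we have $y^d=[g,b^d]\in X$, as $b^d\in B$, and $y^d\ne1$. So $|y^D|\le|BD:D|-1$. Since $B$ centralizes $y$, we have $y^{BD}=y^D$. Finally $\operatorname{cl}(y)$ is the union of the sets $(y^{BD})^u$, where $u$ runs over representatives of the right cosets of $BD$ in $G$. Therefore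
\[
|\operatorname{cl}(y)|\le|G:BD|\,\bigl(|BD:D|-1\bigr)<|G:BD|\,|BD:D|=|\operatorname{cl}(g)|.\qedhere
\]
\end{proof}

The strict inequality comes from the single element $1\in X$ that no conjugate of $y$ can equal. The hypothesis that $B$ centralizes $y$ cannot be dropped: in Example~\ref{ex:dihedral}, with $B=G$, the commutator $[\rho,\sigma]=\rho^{-2}$ has a class of size $2$, as does $\rho$. Arranging this hypothesis is the main task in the rest of the proof.

Return to the setting of Theorem~\ref{thm:main}, and let
\[
S=\{g\in G:|\operatorname{cl}(g)|\le n_r\},\qquad M=\langle S\rangle .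
\]
If $r=1$, then $S=Z(G)=M$ and there is nothing to prove, so let $r\ge2$. The set $S$ is invariant under conjugation, so $M$ and all $M^{(k)}$ are normal in $G$. For $B=A$ the centralizing hypothesis costs nothing, since commutators with elements of $A$ lie in the abelian group $A$. This suggests the set and the subgroup
\[
Y=\{a(x-1):a\in A,\ x\in S\}\subseteq A,\qquad V=\langle Y\rangle .
\]

\begin{lemma}\label{lem:Y}
\begin{enumerate}
\item[(a)] $V$ is a submodule of $A$, and $a(h-1)\in V$ for all $a\in A$, $h\in M$.
\item[(b)] If $y\in Y$ and $x\in S$, then $y(x-1)\in Y$.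
\item[(c)] Every $y\in Y$ has $|\operatorname{cl}(y)|\le n_{r-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $g\in G$ we have $a(x-1)g=(ag)(x^g-1)$ with $x^g\in S$. So $Y$ is $G$-invariant and $V$ is a submodule. The stabilizer in $G$ of the coset $a+V\in A/V$ is a subgroup that contains $S$, hence contains $M$.

(b) This holds because $y\in A$.

(c) Let $y=[a,x]\ne1$ with $a\in A$ and $x\in S$. Then $y^{-1}=[x,a]$ is nontrivial and centralized by $A$. Lemma~\ref{lem:count} with $g=x$ and $B=A$ gives $|\operatorname{cl}(y)|=|\operatorname{cl}(y^{-1})|<|\operatorname{cl}(x)|\le n_r$, and a class size below $n_r$ is at most $n_{r-1}$. For $y=1$ the class size is $1\le n_{r-1}$.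
\end{proof}

Part (a) says that $V=[A,M]$. The class sizes of arbitrary elements of $V$ are not controlled, only those of the generators in $Y$; part (b) is what lets us move inside $Y$.

\begin{proof}[Proof of Theorem~\ref{thm:main} for $r=2$]
By Lemma~\ref{lem:Y}(c) the elements of $Y$ have class size $n_1=1$, so $V\le Z(G)$. For $a\in A$ and $h,h'\in M$ we have $a(h-1)\in V$ and therefore $a(h-1)(h'-1)=0$. By Lemma~\ref{lem:aug}(b) with $n=2$, the group $M$ has class at most $3$. Also $M^{(2)}=[\gamma_2(M),\gamma_2(M)]\le\gamma_4(M)=1$, so $\operatorname{dl}(M)\le2$.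
\end{proof}

\section{Critical elements and the case $r=3$}\label{sec:three}

For $r\ge3$ the elements of $Y$ need not be central, and we want to apply Lemma~\ref{lem:count} again, now with $g\in Y$. The choice $B=A$ gives only trivial commutators. We need a normal subgroup $K$ of $G$, an element $b\in Y$ and an element $k\in K$ such that $b(k-1)$ is nonzero and yet centralized by $K$. Elements on which $M$ acts trivially modulo a submodule are good candidates for both $b$ and $b(k-1)$.

\begin{definition}
Let $T$ be a submodule of $V$. An element $b\in V$ is \emph{$T$-critical} if $b\notin T$ and $b(h-1)\in T$ for all $h\in M$; that is, $b+T$ is a nonzero fixed point of $M$ in $V/T$.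
\end{definition}

Nilpotency supplies critical elements in two ways. The first lemma finds one in $Y$, where the class size is known.

\begin{lemma}\label{lem:start}
If $T$ is a proper submodule of $V$, then $Y$ contains a $T$-critical element.
\end{lemma}

\begin{proof}
Since $Y$ generates $V$, some $y\in Y$ lies outside $T$. The elements $y(x_1-1)\cdots(x_m-1)=[y,x_1,\dots,x_m]$ with $x_i\in S$ lie in $\gamma_{m+1}(G)$, so they vanish for $m\ge c$. Take the largest $m\ge0$ for which such an element $b$ lies outside $T$. Then $b\in Y$ by Lemma~\ref{lem:Y}(b), and $b(x-1)\in T$ for all $x\in S$ by the choice of $m$. The stabilizer of the coset $b+T$ contains $S$, hence contains $M$.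
\end{proof}

The second lemma makes a commutator $b(k-1)$ critical. We must control $b(k-1)(h-1)$ for $h\in M$, whereas information on $b$ controls $b(h-1)(k-1)$. Exchanging the two factors produces an error term governed by $[k,h]$, and the error is harmless if $k$ is chosen so deep in $K$ that all commutators $[k,h]$ send $b$ into $T$.

\begin{lemma}\label{lem:deep}
Let $T$ be a submodule of $V$, let $K\le M$ be normal in $G$, and let $b\in V$. Suppose that
\begin{enumerate}
\item[(a)] $b(k-1)\notin T$ for some $k\in K$, and
\item[(b)] $b(h-1)(k-1)\in T$ for all $h\in M$ and $k\in K$.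
\end{enumerate}
Then there is $k\in K$ such that $b(k-1)$ is $T$-critical.
\end{lemma}

\begin{proof}
Let $N_0=K$ and $N_{j+1}=[N_j,M]$. These subgroups are normal in $G$ and contained in $K$, and $N_j\le\gamma_{j+1}(G)$, so $N_c=1$. By (a) there is a largest $j$ such that $b(k-1)\notin T$ for some $k\in N_j$; fix such a $k$. The element $b(k-1)$ lies in $V$ and not in $T$. Let $h\in M$ and $w=[k,h]\in N_{j+1}$, so that $kh=hkw$. Put $w'=(hk)w(hk)^{-1}$, which lies in $N_{j+1}$ by normality. Then
\[
b(k-1)(h-1)-b(h-1)(k-1)=b(kh-hk)=b\,hk(w-1)=b(w'-1)hk .
\]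
By the choice of $j$ we have $b(w'-1)\in T$, so the right side lies in the submodule $T$. By (b), $b(h-1)(k-1)\in T$. Hence $b(k-1)(h-1)\in T$.
\end{proof}

Now let $r=3$, so that the elements of $Y$ have class size $1$ or $n_2$, and let us look for the right $T$ and $K$. The first attempt is $T=0$. Suppose that $K$ does not centralize $V$, and take a $C_V(K)$-critical element $b\in Y$. Lemma~\ref{lem:deep} gives a nonzero $b'=b(k-1)$ that is centralized by $M$, and so by $K$. Lemma~\ref{lem:count} applies and shows that $|\operatorname{cl}(b')|<|\operatorname{cl}(b)|\le n_2$, so $b'$ is central in $G$. This contradicts nothing: we built an element centralized by $M$ and learned that it is centralized by $G$.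

To reach a contradiction, $b'$ must be known to be noncentral. So we take $T=T_0:=C_V(M)$, because a $T_0$-critical element $b'$ is not centralized by $M$. What does centralize it? We have $b'(h-1)(h'-1)=0$ for all $h,h'\in M$, so Lemma~\ref{lem:aug}(a) shows that $M'$ does. Lemma~\ref{lem:count} then dictates $K=M'$, and the hypotheses of Lemma~\ref{lem:deep} dictate the submodule
\[
T_1=\{v\in V: v(k-1)\in T_0\text{ for all }k\in M'\}
\]
(that $T_0$ and $T_1$ are submodules is checked in Lemma~\ref{lem:chain}). We claim that $V=T_1$. If not, take a $T_1$-critical element $b\in Y$. Then $b\notin T_1$ is hypothesis (a) of Lemma~\ref{lem:deep}, and $b(h-1)\in T_1$ is hypothesis (b). So some $b'=b(k-1)=[b,k]$ with $k\in M'$ is $T_0$-critical; it is noncentral and centralized by $M'$. Lemma~\ref{lem:count} with $B=M'$ gives $1<|\operatorname{cl}(b')|<|\operatorname{cl}(b)|\le n_2$, and no class size lies strictly between $1$ and $n_2$. Hence $V=T_1$, and commutation with $M'$ moves $A$ down the chain $A\ge V\ge T_0\ge0$ in three steps. By Lemma~\ref{lem:aug}(b) with $n=3$, the group $M'$ has class at most $5$.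

The passage from $M$ to $M'$ is forced. In Example~\ref{ex:dihedral} we have $M=G$ and may take $A=\langle\rho\rangle$; then $V=M'=\langle\rho^2\rangle$, $T_0=\langle\rho^{2^{n-2}}\rangle$ and $T_1=V$. But $[\rho^2,\sigma]=\rho^{-4}\notin T_0$ when $n\ge5$, so $V=T_1$ would be false with $M$ in place of $M'$ in the definition of $T_1$.

\section{The chain of submodules}\label{sec:chain}

For larger $r$ we want a longer descent, so we need to know what centralizes a $T_1$-critical element. Since $M'$ moves $T_1$ into $T_0$ and $T_0$ to $0$, the subgroup $M^{(2)}$ centralizes $T_1$; a $T_1$-critical element is then centralized by $M^{(3)}$, which is the next choice of $K$. Each level uses two terms of the derived series: one to centralize the submodule and one to centralize its critical elements. Accordingly, let $r\ge3$ and define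
\[
T_0=C_V(M),\qquad T_{i+1}=\{v\in V: v(k-1)\in T_i\text{ for all }k\in M^{(2i+1)}\}\quad(i\ge0).
\]

\begin{lemma}\label{lem:chain}
For all $i\ge0$:
\begin{enumerate}
\item[(a)] $T_i$ is a submodule of $V$, and $T_i\le T_{i+1}$;
\item[(b)] $M^{(2i)}$ centralizes $T_i$;
\item[(c)] $M^{(2i+1)}$ centralizes every $T_i$-critical element.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For a submodule $T$ of $V$ and a normal subgroup $K$ of $G$, the set $T^*=\{v\in V:v(k-1)\in T\text{ for all }k\in K\}$ is an additive subgroup that contains $T$. It is $G$-invariant, since $vg(k-1)=v(gkg^{-1}-1)g\in Tg=T$ for $v\in T^*$, $g\in G$, $k\in K$. Now $T_0=0^*$ for $K=M$, and $T_{i+1}=T_i^*$ for $K=M^{(2i+1)}$.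

(b) For $i=0$ this is the definition. Assume it for $i$, and let $v\in T_{i+1}$ and $k,k'\in M^{(2i+1)}$. Then $v(k-1)\in T_i$, and $k'\in M^{(2i)}$ centralizes $T_i$, so $v(k-1)(k'-1)=0$. By Lemma~\ref{lem:aug}(a), $v$ is centralized by $(M^{(2i+1)})'=M^{(2i+2)}$.

(c) Let $b$ be $T_i$-critical and $l,l'\in M^{(2i)}$. Then $b(l-1)\in T_i$, so $b(l-1)(l'-1)=0$ by (b). By Lemma~\ref{lem:aug}(a), $b$ is centralized by $(M^{(2i)})'=M^{(2i+1)}$.
\end{proof}

\begin{lemma}[Descent]\label{lem:descent}
Let $i\ge0$ and let $b$ be a $T_{i+1}$-critical element with a finite class. Then there is a $T_i$-critical element $b'$ with $|\operatorname{cl}(b')|<|\operatorname{cl}(b)|$.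
\end{lemma}

\begin{proof}
Let $K=M^{(2i+1)}$. Since $b\in V\setminus T_{i+1}$, there is $k\in K$ with $b(k-1)\notin T_i$. Since $b(h-1)\in T_{i+1}$ for $h\in M$, we have $b(h-1)(k-1)\in T_i$ for all $h\in M$ and $k\in K$. By Lemma~\ref{lem:deep} with $T=T_i$, some $b'=b(k-1)=[b,k]$ with $k\in K$ is $T_i$-critical. It is nontrivial because $b'\notin T_i$, and $K$ centralizes it by Lemma~\ref{lem:chain}(c). Lemma~\ref{lem:count} with $g=b$ and $B=K$ gives the inequality.
\end{proof}

\begin{proposition}\label{prop:V}
$V=T_{r-2}$.
\end{proposition}

\begin{proof}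
Put $s=r-2$ and suppose that $T_s\ne V$. By Lemmas \ref{lem:start} and \ref{lem:Y}(c) there is a $T_s$-critical element $b_s\in Y$, and $|\operatorname{cl}(b_s)|\le n_{r-1}$. Applying Lemma~\ref{lem:descent} $s$ times gives $T_i$-critical elements $b_i$ for $i=s-1,\dots,0$ with
\[
n_{r-1}\ge|\operatorname{cl}(b_s)|>|\operatorname{cl}(b_{s-1})|>\dots>|\operatorname{cl}(b_0)| .
\]
Since $b_0\in V\setminus C_V(M)$, the element $b_0$ is not central in $G$, so $|\operatorname{cl}(b_0)|>1$. These are $s+1=r-1$ distinct class sizes of $G$, all among the $r-2$ numbers $n_2,\dots,n_{r-1}$, a contradiction.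
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $r\ge3$]
Let $K=M^{(2r-5)}$, so $K=M^{(2i+1)}$ with $i=r-3\ge0$. Let $a\in A$ and $k_1,k_2,k_3\in K$. Then $a(k_1-1)\in V=T_{i+1}$ by Lemma~\ref{lem:Y}(a) and Proposition~\ref{prop:V}. Next, $a(k_1-1)(k_2-1)\in T_i$ by the definition of $T_{i+1}$. Finally $K\le M^{(2i)}$ centralizes $T_i$ by Lemma~\ref{lem:chain}(b), so
\[
a(k_1-1)(k_2-1)(k_3-1)=0 .
\]
By Lemma~\ref{lem:aug}(b) with $n=3$, we have $\gamma_6(K)=1$, so $K$ has class at most $5$. Let $L=M^{(2r-4)}=\gamma_2(K)$. Then $\gamma_2(L)\le\gamma_4(K)$ and $\gamma_3(L)\le[\gamma_4(K),\gamma_2(K)]\le\gamma_6(K)=1$, so $L$ has class at most $2$. This proves part (2). For part (1), $M^{(2r-2)}=[L',L']\le[L',L]=\gamma_3(L)=1$.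
\end{proof}

\begin{remark}
Finiteness of $n_1,\dots,n_r$ is used only to count in Lemma~\ref{lem:count} and to compare class sizes in Lemma~\ref{lem:Y}(c) and Proposition~\ref{prop:V}. Nilpotency is used three times: for $C_G(A)=A$ in Lemma~\ref{lem:self}, and for the two maximal choices in Lemmas \ref{lem:start} and \ref{lem:deep}. The theorem fails without it: in a nonabelian finite simple group $G$ the normal subgroup $M_2(G)$ is nontrivial, so $M_2(G)=G$ is not solvable. There $A=1$ and $C_G(A)=G$.
\end{remark}

\section{Lower bounds for $f$}\label{sec:lower}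

The values $f(1)=1$ and $f(2)=2$ in Corollary~\ref{cor:conj} cannot be lowered. A nontrivial abelian $p$-group has the single class size $1$ and derived length $1$. In any group, $g^h=g[g,h]$ shows that the class of $g$ lies in the coset $gG'$. An extraspecial $p$-group has $G'=Z(G)$ of order $p$, so its class sizes are $1$ and $p$, and its derived length is $2$. We do not claim that $2r-2$ is optimal for $r\ge3$, but no constant bound is possible.

\begin{proposition}\label{prop:unbounded}
Let $f$ be any function for which the conjecture holds. For every $n\ge2$ there is $t\le1+\frac{(n-1)(n-2)}2$ with $f(t)\ge\lceil\log_2n\rceil$. In particular, $f$ is unbounded.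
\end{proposition}

\begin{proof}
Let $G=UT_n(\mathbb F_p)$ be the group of upper unitriangular $n\times n$ matrices over $\mathbb F_p$. We recall why $\operatorname{dl}(G)=\lceil\log_2n\rceil$. Let $J$ be the algebra of strictly upper triangular matrices. Then $J^i$ is spanned by the matrix units $e_{ab}$ with $b-a\ge i$, and $U_i=1+J^i$ is a subgroup of $G=U_1$ that is trivial exactly when $i\ge n$. Identity \eqref{eq:comm} gives $[U_i,U_i]\le U_{2i}$. Conversely, $U_m$ is generated by the matrices $1+\alpha e_{ab}$ with $b-a\ge m$, by downward induction on $m$, since $(1+u)(1+v)\equiv1+u+v\pmod{J^{m+1}}$ for $u,v\in J^m$. If $b-a\ge2i$, then \eqref{eq:comm} gives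
\[
1+\alpha e_{ab}=[\,1+\alpha e_{a,a+i},\,1+e_{a+i,b}\,]\in[U_i,U_i].
\]
So $[U_i,U_i]=U_{2i}$ and $G^{(k)}=U_{2^k}$, which is trivial exactly when $2^k\ge n$.

Every class of $G$ lies in a coset of $G'=U_2$, and $|U_2|=p^{(n-1)(n-2)/2}$. Class sizes are indices of subgroups and so are powers of $p$. Hence the number $t$ of class sizes of $G$ is at most $1+\frac{(n-1)(n-2)}2$. Since $G=M_t(G)$, we get $f(t)\ge\operatorname{dl}(G)=\lceil\log_2n\rceil$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{conjB}
Text beginning ``If $G$ is a finite $p$-group, the sizes of its conjugacy classes are powers of $p$. This is essentially the \dots'',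
\texttt{http://istanbulgroup.metu.edu.tr/\allowbreak pdfs/\allowbreak Mann02.Istanbul.2011.pdf}

\end{thebibliography}
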